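\title{The mixing time exponent of the exclusion process in a random environment}

\begin{abstract}
We consider the exclusion process with $k$ particles on a segment of $N$ sites, with nearest-neighbor jump rates given by an i.i.d.\ uniformly elliptic environment $(\omega_x)$ that drives a single particle to the right. Let $\lambda>0$ satisfy $\mathbb{E}[((1-\omega_1)/\omega_1)^\lambda]\le 1$. We prove that for $k\le N/2$ the mixing time is, with high probability, at most $N^{\delta}\max(N,N^{1/\lambda},kN^{1/(2\lambda)})$ for every $\delta>0$. When the environment has traps and $k=N^{\beta+o(1)}$ with $\beta\in(0,1]$, this matches the known lower bound and gives the mixing time $N^{\max(1,1/\lambda,\beta+1/(2\lambda))+o(1)}$. The proof uses the censoring inequality to replace the dynamics by a deterministic schedule of open and closed edges, a conveyor belt that moves particles to the right and holes to the left through many short cells in parallel. The key estimate says that a trap is crossed in time exponential in half its depth once its deeper half is filled with particles.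
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the results}

For integers $a\le b$ we write $[a,b]$ for the set $\{a,a+1,\dots,b\}$, and likewise $(a,b]$, $[a,b)$, $(a,b)$; the length of an interval is its number of sites. Let $\omega=(\omega_x)_{x\ge1}$ be i.i.d.\ random variables with law $\mathbb{P}$, \emph{uniformly elliptic}: there is $\alpha\in(0,1/2)$ with $\omega_1\in[\alpha,1-\alpha]$ almost surely. For $1\le k\le N$, the \emph{exclusion process} with $k$ particles on $[1,N]$ in the environment $\omega$ is the continuous-time Markov chain on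
\[
\Omega_{N,k}=\Big\{\xi\in\{0,1\}^N:\ \sum_{x=1}^N\xi(x)=k\Big\}
\]
in which a particle ($\xi(x)=1$) at $x$ jumps to $x+1$ at rate $\omega_x$ if $x\le N-1$, and to $x-1$ at rate $1-\omega_x$ if $x\ge2$, provided that the target site is empty. An empty site is called a hole. Let $P_t=P_t^\omega$ be the transition semigroup and $\pi^{N,k,\omega}$ the unique equilibrium measure. For $\varepsilon\in(0,1)$ the mixing time is
\[
t_{\rm mix}^{N,k,\omega}(\varepsilon)=\inf\Big\{t\ge0:\ \max_{\xi\in\Omega_{N,k}}\|P_t(\xi,\cdot)-\pi^{N,k,\omega}\|_{TV}\le\varepsilon\Big\},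
\]
where $\|\mu-\nu\|_{TV}=\max_A|\mu(A)-\nu(A)|$. We put
\[
\rho_x=\frac{1-\omega_x}{\omega_x},\qquad \varphi(s)=\log\mathbb{E}[\rho_1^s],\qquad \kappa=\log\frac{1-\alpha}{\alpha},
\]
and say that an event holds \emph{with high probability} (w.h.p.) if its $\mathbb{P}$-probability tends to $1$ as $N\to\infty$.

Assume $\mathbb{E}\log\rho_1<0$. The function $\varphi$ is convex, $\varphi(0)=0$ and $\varphi'(0)=\mathbb{E}\log\rho_1<0$. If moreover $\operatorname{ess\,inf}\omega_1<\frac12$, then $\rho_1>1$ with positive probability, so $\varphi(s)\to\infty$, and the equation $\mathbb{E}[\rho_1^\lambda]=1$ has a unique positive solution $\lambda=\lambda_{\mathbb{P}}$. The following bounds are recorded in \cite{problem}, where they are credited to ``Lacoin, Y.'': if $k_N=N^{\beta+o(1)}\le N/2$ with $\beta\in(0,1]$, then w.h.p.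
\begin{equation}\label{eq:known}
c(\alpha,\mathbb{P})\,N^{\max(1,\frac1\lambda,\beta+\frac1{2\lambda})+o(1)}\le t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\le N^{C(\alpha,\mathbb{P})}.
\end{equation}
It is conjectured in \cite{problem} that the lower bound in \eqref{eq:known} is sharp. We prove this.

\begin{theorem}\label{thm:main}
Assume uniform ellipticity and $\mathbb{E}\log\rho_1<0$, and let $\lambda\in(0,\infty)$ satisfy $\mathbb{E}[\rho_1^\lambda]\le1$. Let $1\le k_N\le N/2$ be any sequence, $\varepsilon\in(0,1)$ and $\delta>0$. Then w.h.p.
\[
t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\le N^{\delta}\max\big(N,\ N^{1/\lambda},\ k_NN^{1/(2\lambda)}\big).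
\]
\end{theorem}

The upper bound in \eqref{eq:known} is not used in the proof. Taking $\lambda=\lambda_{\mathbb{P}}$ and combining Theorem~\ref{thm:main} with the lower bound in \eqref{eq:known} gives the conjecture.

\begin{corollary}\label{cor:main}
Assume uniform ellipticity, $\mathbb{E}\log\rho_1<0$ and $\operatorname{ess\,inf}\omega_1<\frac12$, and let $\lambda=\lambda_{\mathbb{P}}$. If $k_N=N^{\beta+o(1)}\le N/2$ with $\beta\in(0,1]$, then for every $\varepsilon\in(0,1)$ and $\delta>0$
\[
\lim_{N\to\infty}\mathbb{P}\Big(t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\le N^{\max(1,\frac1\lambda,\beta+\frac1{2\lambda})+\delta}\Big)=1,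
\]
and hence $t_{\rm mix}^{N,k_N,\omega}(\varepsilon)=N^{\max(1,\frac1\lambda,\beta+\frac1{2\lambda})+o(1)}$ w.h.p.
\end{corollary}

The same proof covers the remaining densities, environments without traps, and small $\varepsilon$.

\begin{theorem}\label{thm:more}
Assume uniform ellipticity and $\mathbb{E}\log\rho_1<0$.
\begin{itemize}
\item[(i)] The bound of Theorem~\ref{thm:main} holds for every sequence $1\le k_N\le N-1$, with $k_N$ replaced by $\min(k_N,N-k_N)$.
\item[(ii)] If $\operatorname{ess\,inf}\omega_1\ge\frac12$, then for all sequences $1\le k_N\le N-1$ and all $\delta>0$ we have $t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\le N^{1+\delta}$ w.h.p.; and $t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\ge N/8$ w.h.p.\ if $k_N\le N/2$.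
\item[(iii)] If $\operatorname{ess\,inf}\omega_1<\frac12$ and $\lambda=\lambda_{\mathbb{P}}$, then for every sequence $1\le k_N\le N/2$ and every fixed $\varepsilon\in(0,1)$,
\[
\frac{\log t_{\rm mix}^{N,k_N,\omega}(\varepsilon)}{\log N}-\max\Big(1,\frac1\lambda,\frac{\log k_N}{\log N}+\frac1{2\lambda}\Big)\longrightarrow0\quad\text{in $\mathbb{P}$-probability.}
\]
\item[(iv)] All upper bounds hold also with $\varepsilon=\varepsilon_N\ge e^{-N^{o(1)}}$.
\end{itemize}
\end{theorem}

\subsection{The potential and the three exponents}\label{sec:heur}

A particle crosses the edge $\{x,x+1\}$ to the right at rate $p_x=\omega_x$ and to the left at rate $q_x=1-\omega_{x+1}$; both lie in $[\alpha,1-\alpha]$. Define the \emph{potential} $V$ by $V(1)=0$ and $V(x+1)-V(x)=\log(q_x/p_x)$. Then $|V(x+1)-V(x)|\le\kappa$, and for $x\le y$ the sum telescopes to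
\begin{equation}\label{eq:V}
V(y)-V(x)=\sum_{j=x+1}^y\log\rho_j+\log\frac{\omega_y}{\omega_x},\qquad \Big|\log\frac{\omega_y}{\omega_x}\Big|\le\kappa .
\end{equation}
So $V$ is, up to a bounded error, a random walk with negative drift. We identify a configuration with its set of occupied sites and write $\xi-x+y$ for the configuration obtained by moving a particle from $x$ to $y$. For an interval $J$, \emph{the process on $J$} with $m$ particles is the one that uses only the edges inside $J$. Since $e^{-V(x)}p_x=e^{-V(x+1)}q_x$, it is reversible for
\[
\pi_{J,m}(\xi)\propto e^{-\mathcal{H}(\xi)},\qquad \mathcal{H}(\xi)=\sum_{x\in\xi}V(x).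
\]
Exchanging the contents of two sites $x\ne y$ of $J$ gives, for $\pi=\pi_{J,m}$,
\begin{equation}\label{eq:swap}
\pi\big(\xi(x)=1,\xi(y)=0\big)=e^{V(y)-V(x)}\,\pi\big(\xi(x)=0,\xi(y)=1\big)\le e^{V(y)-V(x)} .
\end{equation}
Because $V$ drifts downward, the equilibrium is concentrated on configurations in which the particles sit near the right end, and mixing means carrying the particles there. Three things slow this down; the discussion that follows is heuristic except inside the example.

First, a particle jumps at rate at most $1$, so crossing the segment takes time of order $N$. Second, $V$ has uphill stretches. Call $D(x)=\max_{y\in[x,N]}(V(y)-V(x))$ the depth of $x$: it is the barrier that a particle at $x$ has to climb. By \eqref{eq:V} and $\mathbb{E}[\rho_1^\lambda]=1$, the probability that $D(x)>H$ is roughly $e^{-\lambda H}$, so the deepest trap has depth $h\approx\frac1\lambda\log N$, and a lone particle placed in it needs time $e^h\approx N^{1/\lambda}$ to escape. Third, when all $k$ particles start on the left, they must all cross that trap. One might guess that this costs $ke^{h}$, or, since particles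 fill the trap and flatten it, that it costs almost nothing. The following example shows why the answer lies exactly halfway.

\begin{example}[a constant slope]\label{ex:slope}
Let $J=[0,2m]$ with $p_x=p<q=q_x$ on all edges and $\rho=q/p>1$, so that $V(x)=x\log\rho$ up to a constant and $e^{h}=\rho^{2m}$. By formula \eqref{eq:hit} below, a single particle needs expected time $p^{-1}\sum_{x=0}^{n-1}\sum_{i=0}^x\rho^i$ to climb $n$ steps from a reflecting boundary; this lies between $p^{-1}\rho^{n-1}$ and $p^{-1}\rho^{n+1}(\rho-1)^{-2}$. A lone particle thus crosses $J$ in time of order $\rho^{2m}$.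

Now put $j$ particles in $J$, $1\le j\le 2m$. The rightmost one always lies in $[j-1,2m]$; it jumps right at rate $p$, left at rate at most $q$, and never left from $j-1$. So the exit $2m$ becomes occupied within time of order $\rho^{2m-j}$. But for particles to flow through $J$, the entrance $0$ must also be vacated. The leftmost hole always lies in $[0,j]$; it jumps left at rate $p$, right at rate at most $q$, and never right from $j$. So the entrance is vacated within time of order $\rho^{j}$. For $j=m$ both times are of order $\rho^m=e^{h/2}$. No filling does better at equilibrium: if $2m$ is occupied then some $x<j$ is empty, and if $0$ is empty then some $y\ge j$ is occupied, so \eqref{eq:swap} gives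
\[
\pi_{J,j}(\xi(2m)=1)\le\sum_{x<j}\rho^{x-2m}\le\frac{\rho^{\,j-2m}}{\rho-1},\qquad \pi_{J,j}(\xi(0)=0)\le\sum_{y\ge j}\rho^{-y}\le\frac{\rho^{\,1-j}}{\rho-1},
\]
and for every $j$ one of the two bounds is at most $\rho^{-m}/(\rho-1)$. In the smallest instance $m=1$, a lone particle goes from $0$ to $2$ in expected time $(2+\rho)/p$, while each of the moves $\{0,1\}\to\{0,2\}$ and $\{0\}\to\{1\}$ takes expected time $1/p$.
\end{example}

Particles cannot overtake each other, so passing one particle through a trap is the same as sending one particle up from the filling level and one hole down from it. The best filling is to half the depth, each passage costs $e^{h/2}\approx N^{1/(2\lambda)}$, and $k$ passages cost $kN^{1/(2\lambda)}$. This is the third term. It matters only if $\lambda>1/2$, since otherwise $kN^{1/(2\lambda)}\le N^{1+1/(2\lambda)}\le N^{1/\lambda}$.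

The hypothesis $\mathbb{E}\log\rho_1<0$ cannot be dropped from Theorem~\ref{thm:main}: for $\omega\equiv\frac12$ every $\lambda$ satisfies $\mathbb{E}[\rho_1^\lambda]\le1$, while for $k=1$ the process is simple random walk, which needs time of order $N^2$ to cross the segment.

\subsection{Outline of the proof}\label{sec:outline}

The dynamics is monotone, so it suffices to show that the left-packed configuration reaches the right-packed one in time $T$ with probability at least $1/(2\log N)$. The censoring inequality allows us to close edges at will, according to a deterministic plan, without increasing this probability (Section~\ref{sec:tools}). We are then free to design the transport.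

Suppose that $d$ particles are packed at the left end. Fix a level $H\ge h/2$ and call a site deep if $D(x)>H$. We cut the segment into cells. A cell with $n$ deep sites and $n+1$ particles can push one particle to its right end in time about $e^H$; this is the general form of Example~\ref{ex:slope} and the key estimate of the paper (Lemma~\ref{lem:key}). All cells work in parallel, each handing a particle to its right neighbor in rounds of duration about $e^H$. As in any pipeline, the number of rounds is at most $d$ plus the number of cells. Stretches without deep sites are merged into cells as long as a single particle can cross in time $e^H$, so that the number of cells times $e^H$ is about $\sum_xe^{D(x)\wedge H}\lesssim\max(N,N^{1/\lambda})$, up to a term of lower order than $de^H$ (Sections~\ref{sec:cells} and \ref{sec:conv}).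

The price is that each deep site keeps one particle when the supply runs out. There are about $Ne^{-\lambda H}$ deep sites, so we also require $e^{\lambda H}\gg N/d$; then only a small power-of-$N$ fraction of the particles is left behind, and we start again with a smaller $d$ and a higher level. With $e^{H}\approx\max(N^{1/(2\lambda)},(N/d)^{1/\lambda})$ a stage costs
\[
de^H\approx\max\big(dN^{1/(2\lambda)},\,d^{1-1/\lambda}N^{1/\lambda}\big)\le\max\big(kN^{1/(2\lambda)},N,N^{1/\lambda}\big),
\]
and a bounded number of stages suffices.

In the last $k$ sites, which must end up full, it is the holes that are transported, to the left, by the mirror image of the same construction. The two conveyors meet in a short box around $N-k$, where each delivered particle fills a delivered hole (Section~\ref{sec:stages}). Section~\ref{sec:env} lists the properties of the environment that are used, Section~\ref{sec:local} contains the estimates on short intervals, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.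

\section{Monotonicity and censoring}\label{sec:tools}

In this section the environment is fixed; $\mathbf{P}$ and $\mathbf{E}$ refer to the dynamics. Here and in Sections~\ref{sec:local}--\ref{sec:stages} the environment enters only through the bounds $p_x,q_x\in[\alpha,1-\alpha]$ and through properties of $V$.

\subsection{The grand coupling}

Let the edge $\{x,x+1\}$ ring at rate $p_x+q_x$, independently for different edges. At each ring toss a coin showing ``right'' with probability $p_x/(p_x+q_x)$ and ``left'' otherwise; if the edge carries exactly one particle, put it at $x+1$ or at $x$ accordingly. This realizes the process, and using the same rings and coins for all initial states and all particle numbers gives the \emph{grand coupling}. Let $\Pi_x$ be the transition kernel of one ring at $\{x,x+1\}$. It resamples the edge from the equilibrium law conditioned on everything else, so $\Pi_xf$ is the conditional expectation of $f$ under $\pi$ given the class of $\xi$ under exchange of $x$ and $x+1$; in particular $\Pi_x$ is a self-adjoint projection in $L^2(\pi)$.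

For configurations of $J=[a,b]$, possibly with different particle numbers, let $\mathcal{N}_x(\xi)=|\xi\cap[x,b]|$, and write $\xi\preceq\zeta$ if $\mathcal{N}_x(\xi)\le\mathcal{N}_x(\zeta)$ for all $x$. Higher means further to the right. On $\Omega_{N,k}$ the minimum and maximum are
\[
\xi_{\min}=[1,k],\qquad \xi_{\max}=[N-k+1,N].
\]

\begin{lemma}\label{lem:mono}
A ring preserves the order $\preceq$ and the inclusion $\xi\subset\zeta$. In particular, if $X$ is the single-particle walk on $J$ started from a particle of $\xi_0$, then $X_t\in\xi_t$ for all $t$ in the grand coupling.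
\end{lemma}

\begin{proof}
A ring at $\{x,x+1\}$ changes only $\mathcal{N}_{x+1}$. The edge carries $\mathcal{N}_x-\mathcal{N}_{x+2}$ particles, so the new value is $\min(\mathcal{N}_x,\mathcal{N}_{x+2}+1)$ after ``right'' and $\max(\mathcal{N}_x-1,\mathcal{N}_{x+2})$ after ``left''; both are nondecreasing in $\mathcal{N}_x$ and $\mathcal{N}_{x+2}$. For inclusion, the only case to consider is that $\xi$ has one particle on the edge; then $\zeta$ has either two, or one that is put on the same site.
\end{proof}

We say that $m$ particles are \emph{left-packed from $a$} if they occupy $[a,a+m-1]$.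

\begin{lemma}\label{lem:lower}
Let $\xi$ have $m$ particles in $J=[a,b]$.
\begin{itemize}
\item[(a)] On $J$, $\xi\succeq[a,a+m-1]$.
\item[(b)] If $\xi$ has a particle in $[c,b]$ and $c\ge a+m-1$, then on $J$, $\xi\succeq[a,a+m-2]\cup\{c\}$.
\item[(c)] If $\xi$ is a configuration of $[1,N]$ and $\zeta$ agrees with $\xi$ outside $J$, has $m$ particles in $J$, and satisfies $\zeta\preceq\xi$ on $J$, then $\zeta\preceq\xi$ on $[1,N]$.
\end{itemize}
\end{lemma}

\begin{proof}
At most $x-a$ particles lie in $[a,x-1]$, so $\mathcal{N}_x(\xi)\ge m-(x-a)$, which gives (a). In (b) also $\mathcal{N}_x(\xi)\ge\mathbf{1}_{x\le c}$, and for $[a,a+m-2]\cup\{c\}$ the function $\mathcal{N}_x$ equals $\max(m-(x-a),\mathbf{1}_{x\le c})$. In (c) the counts agree for $x\notin J$ and are ordered for $x\in J$.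
\end{proof}

\subsection{Schedules}

A \emph{schedule} is a finite sequence of pairs (set of open edges, duration), deterministic given $\omega$. Its kernel $Q$ runs the dynamics using only the rings of open edges; to \emph{open an interval} means to open the edges inside it. Lemma~\ref{lem:mono} applies to schedules as well. For probability measures on $\Omega_{N,k}$ write $\mu\succeq\nu$ if $\mu(f)\ge\nu(f)$ for every increasing $f$. The following is the censoring inequality of Peres and Winkler in our setting: started from the bottom, every additional update can only help the chain go up.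

\begin{lemma}[censoring]\label{lem:censor}
If a schedule has total duration $T$ and kernel $Q$, then $P_T(\xi_{\min},\cdot)\succeq Q(\xi_{\min},\cdot)$.
\end{lemma}

\begin{proof}
Let $\pi=\pi^{N,k,\omega}$. By Lemma~\ref{lem:mono}, $\Pi_x$ maps increasing functions to increasing functions, so $\mu\succeq\nu$ implies $\mu\Pi_x\succeq\nu\Pi_x$. Let $\mu$ have a decreasing density $g=\mu/\pi$. By self-adjointness $\mu\Pi_x$ has density $\Pi_xg$, again decreasing. Moreover $\mu\Pi_x\succeq\mu$: for increasing $f$,
\[
\mu\Pi_x(f)-\mu(f)=\pi(\Pi_xg\cdot \Pi_xf)-\pi(gf)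
\]
is minus the $\pi$-average of the conditional covariance of $g$ and $f$ on the exchange classes. A class is a single point or a pair $\xi\prec\xi'$ with conditional probabilities $r,1-r$, and then the covariance is $r(1-r)(g(\xi')-g(\xi))(f(\xi')-f(\xi))\le0$.

Condition on the ring times and ringing edges in $[0,T]$; the coins remain independent, and since the schedule is deterministic we know which rings are censored. Let $\mu_j$ and $\nu_j$ be the laws of the full and the censored chain after the $j$th ring. Then $\mu_0=\nu_0=\delta_{\xi_{\min}}$ has a decreasing density, hence so has every $\mu_j$. If $\mu_j\succeq\nu_j$ and the next ring is at $\{x,x+1\}$, then $\mu_{j+1}=\mu_j\Pi_x\succeq\nu_j\Pi_x=\nu_{j+1}$ if the ring is kept, and $\mu_{j+1}\succeq\mu_j\succeq\nu_j=\nu_{j+1}$ if it is censored. Average over the rings.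
\end{proof}

The schedule is not allowed to look at the configuration. We get around this by tracking a deterministic lower bound for the configuration instead. For $\zeta,\zeta'\in\Omega_{N,k}$ we say that $Q$ \emph{takes $\zeta$ to $\zeta'$ with error $\epsilon$} if $Q(\zeta,\{\xi\succeq\zeta'\})\ge1-\epsilon$. If $Q_1$ takes $\zeta$ to $\zeta'$ with error $\epsilon_1$ and $Q_2$ takes $\zeta'$ to $\zeta''$ with error $\epsilon_2$, then $Q_1Q_2$ takes $\zeta$ to $\zeta''$ with error $\epsilon_1+\epsilon_2$, because $Q_2(\xi,\{\cdot\succeq\zeta''\})$ is increasing in $\xi$. Thus a schedule comes with a deterministic sequence of \emph{reference configurations}: whenever a piece of the schedule produces, outside an event of probability $\epsilon$, a configuration above a deterministic $\zeta'$, we continue the analysis from $\zeta'$. We call this step \emph{lowering}; by Lemma~\ref{lem:lower}(c) it can be done separately in disjoint intervals. The same applies to the process on a subinterval with a fixed number of particles.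

\begin{lemma}\label{lem:reduce}
If $P_T(\xi_{\min},\xi_{\max})\ge\varpi>0$, then $t_{\rm mix}^{N,k,\omega}(\varepsilon)\le T\lceil\varpi^{-1}\log(1/\varepsilon)\rceil$.
\end{lemma}

\begin{proof}
Let $G_j$ be the event that the chain started from $\xi_{\min}$ at time $(j-1)T$ is at $\xi_{\max}$ at time $jT$. These events are independent and have probability at least $\varpi$. On $G_j$, monotonicity puts all chains of the grand coupling on $\Omega_{N,k}$, including a stationary one, at $\xi_{\max}$ at time $jT$, and they agree from then on. So the distance to equilibrium at time $jT$ is at most $(1-\varpi)^j\le e^{-\varpi j}$.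
\end{proof}

\subsection{The mirror}\label{sec:mirror}

Let $\hat\xi(x)=1-\xi(N+1-x)$: reflect the segment and exchange particles and holes. A jump of $\hat\xi$ from $x$ to $x+1$ is a jump of $\xi$ from $N-x$ to $N-x+1$, so $\hat\xi_t$ is a process of the same type with $N-k$ particles, $\hat p_x=p_{N-x}$, $\hat q_x=q_{N-x}$ and $\hat V(x)=-V(N+1-x)+\mathrm{const}$. Since
\[
\mathcal{N}_x(\hat\xi)=N-x+1-k+\mathcal{N}_{N+2-x}(\xi),
\]
the mirror preserves $\preceq$ on $\Omega_{N,k}$. Every statement about particles moving right therefore has a mirror statement about holes moving left, for the same order.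

\section{The typical environment}\label{sec:env}

Fix $\lambda$, $k=k_N$ and $\varepsilon$ as in Theorem~\ref{thm:main}, and a small parameter $\theta\in(0,1)$; all losses will be powers $N^{C\theta}$ with $C$ depending on $\lambda$ only. The integer $N$ is always taken large, in terms of $\mathbb{P},\alpha,\lambda,\theta,\varepsilon$ only. Define the depth for particles and the depth for holes,
\[
D(x)=\max_{y\in[x,N]}\big(V(y)-V(x)\big),\qquad D'(x)=\max_{y\in[1,x]}\big(V(x)-V(y)\big).
\]
Both are nonnegative, and the depth $D$ of the mirrored potential at $N+1-x$ is $D'(x)$.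

Since $\varphi$ is negative just to the right of $0$, $\varphi(\lambda)\le0$ and $\varphi$ is convex, we have $\varphi<0$ on $(0,\lambda)$. Put $\gamma=-\varphi(\lambda/2)>0$, $c_0=\gamma/\lambda$, $A=\max(6/\gamma,12/c_0)$, and
\[
\ell=\lceil A\log N\rceil,\quad \ell_*=(\ell+2)\ell,\quad K_0=\lceil(\log N)^2\rceil,\quad K=\lceil(\log N)^4\rceil,\quad H_{\min}=\frac{1+\theta}{2\lambda}\log N .
\]
Beyond the scale $\ell$ the potential goes down; $\ell_*$ will be the width of the trap-free margins of the cells, $K$ the scale of the shortest cells, $K_0$ the half-width of the box where the two conveyors meet, and $H_{\min}$ is half the maximal depth. Let $k_U=K_0$ if $k\ge N^\theta$ and $k_U=k$ if $k<N^\theta$, let $u=N-k-K_0$, and split $[1,N]$ into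
\[
I_-=[1,u],\qquad U=[u+1,N-k+k_U],\qquad I_+=[N-k+k_U+1,N].
\]
In $\xi_{\max}$ the interval $I_-$ is empty, $I_+$ is full, and $U$ holds $k_U$ particles at its right end. We have $|U|=K_0+k_U\le2N^\theta$ and $|I_+|=k-k_U$. If $k<N^\theta$ there may be no room for cells among the last $k$ sites, and we let $U$ contain them all, so that $I_+=\emptyset$.

\begin{lemma}\label{lem:env}
W.h.p.\ all of the following hold.
\begin{itemize}
\item[(E1)] $V(y)-V(x)\le-c_0(y-x)$ whenever $x,y\in[1,N]$ and $y-x\ge\ell$.
\item[(E2)] $\sum_xe^{\lambda D(x)}\le N^{1+\theta}$ and $\sum_xe^{\lambda D'(x)}\le N^{1+\theta}$. In particular $D,D'\le2H_{\min}$.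
\item[(E3)] In every interval of length at most $3K$, the sites with $D>H_{\min}$ are contained in one interval of length $\ell$; the same holds for $D'$.
\item[(E4)] $D,D'\le H_{\min}$ at all sites within distance $3K$ of $1$, $N$ or $N-k$.
\item[(E5)] $D(x)\le\frac{2\theta}\lambda\log N$ for all $x\in U$.
\item[(E6)] $\sum_{x\le N-k}e^{V(N-k)-V(x)}+\sum_{y>N-k}e^{V(y)-V(N-k)}\le\log\log N$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:V}, for $x\le y$ the increment $V(y)-V(x)$ is a function of $\omega_x,\dots,\omega_y$, and
\begin{equation}\label{eq:moment}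
\mathbb{E}\big[e^{s(V(y)-V(x))}\big]\le e^{s\kappa}e^{\varphi(s)(y-x)}\qquad(s\ge0).
\end{equation}
These two facts are all that is used.

(E1) By Markov's inequality and \eqref{eq:moment} with $s=\lambda/2$, a pair $(x,y)$ fails with probability at most $e^{\lambda\kappa/2}e^{-\gamma(y-x)}e^{\lambda c_0(y-x)/2}=e^{\lambda\kappa/2}e^{-\gamma(y-x)/2}$. The sum over $x\le N$ and $y-x\ge\ell$ is $O(Ne^{-\gamma\ell/2})=O(N^{-2})$.

On (E1), $D(x)$ equals $D_\ell(x)=\max\{V(y)-V(x):x\le y<x+\ell,\ y\le N\}$, because $y=x$ gives $0$ and $y\ge x+\ell$ gives a negative value. The variable $D_\ell(x)$ is a function of $\omega_x,\dots,\omega_{x+\ell-1}$, and by \eqref{eq:moment} with $s=\lambda$,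
\begin{equation}\label{eq:tail}
\mathbb{E}\big[e^{\lambda D_\ell(x)}\big]\le\ell e^{\lambda\kappa},\qquad \mathbb{P}(D_\ell(x)>H)\le\ell e^{\lambda\kappa}e^{-\lambda H}.
\end{equation}
It suffices to prove (E2)--(E5) for $D_\ell$; the proof for $D'$ is the same with the window $(x-\ell,x]$.

(E2) The sum has expectation at most $N\ell e^{\lambda\kappa}=o(N^{1+\theta})$.

(E3) If the statement fails, there are $x<x'$ with $\ell\le x'-x\le3K$ and $D_\ell(x),D_\ell(x')>H_{\min}$. These two events are independent, so the expected number of such pairs is at most $3KN\cdot\ell^2e^{2\lambda\kappa}N^{-(1+\theta)}\to0$.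

(E4) There are at most $3(6K+1)$ sites, each failing with probability at most $\ell e^{\lambda\kappa}N^{-(1+\theta)/2}$.

(E5) The failure probability is at most $2N^\theta\cdot\ell e^{\lambda\kappa}N^{-2\theta}$.

(E6) Let $s=\min(1,\lambda/2)$, so that $\varphi(s)<0$ and $(\sum a_i)^s\le\sum a_i^s$ for $a_i\ge0$. By \eqref{eq:moment} the $s$th moment of each of the two sums is at most $e^{s\kappa}\sum_{j\ge0}e^{\varphi(s)j}$, a constant. Apply Markov's inequality at level $\frac12\log\log N$.
\end{proof}

From now until the end of Section~\ref{sec:stages}, $\omega$ is fixed and satisfies (E1)--(E6). Properties (E2) and (E3) express the two roles of the level $H_{\min}$: no trap is deeper than twice this level, and traps deeper than this level are isolated on polylogarithmic scales.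

\section{Crossing an interval}\label{sec:local}

\subsection{One particle}

\begin{lemma}\label{lem:walk}
Let $X$ be the single-particle walk on $J=[a,b]$, $\tau_b$ the hitting time of $b$, and $\Sigma_J=\sum_{a\le x\le y\le b}e^{V(y)-V(x)}$.
\begin{itemize}
\item[(a)] From any starting point, $\mathbf{P}(\tau_b>t)\le2^{-\lfloor\alpha t/(2\Sigma_J)\rfloor}$; moreover $\Sigma_J\le(\ell+1)\sum_{x\in J}e^{D(x)}$.
\item[(b)] $\mathbf{P}_b(X_s\le b-\ell)\le N^{-11}$ for every $s\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $T_x=\mathbf{E}_x[\tau_{x+1}]$. Then $p_aT_a=1$, and conditioning on the first jump gives $(p_x+q_{x-1})T_x=1+q_{x-1}(T_{x-1}+T_x)$, that is, $p_xT_x=1+e^{V(x)-V(x-1)}p_{x-1}T_{x-1}$. Hence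
\begin{equation}\label{eq:hit}
\mathbf{E}_x[\tau_{x+1}]=p_x^{-1}\sum_{z\in[a,x]}e^{V(x)-V(z)},
\end{equation}
and $\mathbf{E}[\tau_b]\le\Sigma_J/\alpha$ from any start. By Markov's inequality the walk fails to hit $b$ in a time window of length $2\Sigma_J/\alpha$ with probability at most $\frac12$, whatever the past. In $\Sigma_J$, for fixed $x$, the terms with $y<x+\ell$ are at most $e^{D(x)}$ each, and by (E1) the others add up to at most $\sum_{i\ge\ell}e^{-c_0i}\le1\le e^{D(x)}$.

(b) By reversibility $\mathbf{P}_b(X_s=z)=e^{V(b)-V(z)}\mathbf{P}_z(X_s=b)\le e^{-c_0(b-z)}$ for $z\le b-\ell$. The sum is at most $e^{-c_0\ell}/(1-e^{-c_0})$, and $e^{-c_0\ell}\le N^{-12}$.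
\end{proof}

\subsection{Dirichlet forms and shift paths}\label{sec:paths}

Consider the process on an interval $J$ of length $L$ with $m$ particles, generator $\mathcal{L}$ and $\pi=\pi_{J,m}$. A \emph{step} is a pair $(\zeta,\zeta')$ with $\zeta'=\zeta-z+(z+1)$, a jump to the right. By reversibility the Dirichlet form $\mathcal{E}(f,f)=-\langle f,\mathcal{L}f\rangle_\pi$ can be written as a sum over steps only, with weights $\pi(\zeta)p_z$, so
\begin{equation}\label{eq:dir}
\mathcal{E}(f,f)\ge\alpha\sum_{\text{steps }(\zeta,\zeta')}\pi(\zeta)\big(f(\zeta)-f(\zeta')\big)^2 .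
\end{equation}
There are at most $2^L$ configurations and two energies differ by at most $m\cdot\kappa L$, so
\begin{equation}\label{eq:pimin}
\pi(\xi)\ge2^{-L}e^{-\kappa L^2}\qquad\text{for all }\xi .
\end{equation}

Both estimates below compare values of $f$ along explicit paths. Let $x<y$ in $J$ with $\xi(x)=1$, $\xi(y)=0$. Let $x_0=x<x_1<\dots<x_r$ be $x$ and the occupied sites of $(x,y)$, and $x_{r+1}=y$. The \emph{shift path} from $\xi$ to $\xi-x+y$ moves, for $i=r,r-1,\dots,0$ in this order, the particle at $x_i$ step by step to $x_{i+1}$, which is empty at that time. It has $y-x\le L$ steps. A step $(\zeta,\zeta')$ of the path starts from $\zeta=\xi-x_i-x_{i+1}+z+y$ for some $i$ and $z\in[x_i,x_{i+1})$ (for $i=r$ this reads $\zeta=\xi-x_r+z$), so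
\begin{equation}\label{eq:shift}
\mathcal{H}(\zeta)-\mathcal{H}(\xi)=\big[V(z)-V(x_i)\big]+\big[V(y)-V(x_{i+1})\big].
\end{equation}
The first bracket is the climb of the moving particle. The second, which vanishes for $i=r$, is the cost of having brought the hole from $y$ to $x_{i+1}$. The step determines $z$, so given the step, $\xi$ is determined by $(x_i,x_{i+1},y)$, and the triple $(\xi,x,y)$ by $(x,x_i,x_{i+1},y)$. Therefore a given step is used by shift paths starting from at most $L^3$ configurations $\xi$, and by at most $L^4$ triples $(\xi,x,y)$.

\subsection{The key estimate}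

\begin{lemma}\label{lem:key}
Let $J=[a,b]$, $L=|J|$, $g(x)=\max_{y\in[x,b]}V(y)$ and $h_J=\max_{x\in J}(g(x)-V(x))$. Let $H,\eta>0$ satisfy $h_J\le2H$ and $L^2e^{-\eta}\le\frac12$, and let $n$ be an integer with $\#\{x\in J:g(x)-V(x)>H\}\le n\le L-1$. For the process on $J$ with $n+1$ particles, from any initial state, the hitting time $\tau_B$ of $B=\{\xi:\xi(b)=1\}$ satisfies
\[
\mathbf{P}(\tau_B>t)\le e^{\kappa L^2+L-t/\Gamma},\qquad \Gamma=2\alpha^{-1}e^{2\kappa}L^5e^{H+\eta}.
\]
\end{lemma}

The idea is to join each configuration to $B$ by a path whose energy never rises by much more than $H$. By pigeonhole some particle sits at depth at most $H$. It cannot simply be moved to $b$: other particles block it, and it may have to pass through deeper empty sites. So we first use it to fill the next deep empty site, and repeat until none is left; then the rightmost particle climbs to $b$. After a filling the energy is lower, and the next climb is measured from this lower level. This is harmless provided that few configurations, in the sense of $\pi$, are sent to the same one, and for this we fill only sites deeper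 than $H+\eta$, so that each filling gains an energy $\eta$ that beats the number $L^2$ of preimages.

\begin{proof}
Call $x\in J$ \emph{shallow} if $V(x)\ge g(x)-H$ and \emph{very deep} if $V(x)<g(x)-H-\eta$. At most $n$ sites are not shallow, and $b$ is shallow. The function $g$ is nonincreasing. Let $\pi=\pi_{J,n+1}$.

\emph{The stage of a configuration.} Let $\xi\notin B$. Some particle of $\xi$ is on a shallow site; let $v<b$ be the rightmost such site.

Case 1: all very deep sites to the right of $v$ are occupied. The stage of $\xi$ is the shift path from $\xi$ to $\xi-x+b\in B$, where $x\ge v$ is the rightmost particle. Here $r=0$ and $y=b$.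

Case 2: otherwise. Let $y$ be the leftmost empty very deep site to the right of $v$. The stage of $\xi$ is the shift path from $\xi$ to $\Phi(\xi)=\xi-v+y$, which is not in $B$ since $y\ne b$. We have $V(v)\ge g(v)-H\ge g(y)-H>V(y)+\eta$, so
\begin{equation}\label{eq:gain}
\pi(\xi)\le e^{-\eta}\pi(\Phi(\xi)).
\end{equation}

\emph{Energy along a stage.} We claim that \eqref{eq:shift} is at most $H+\eta+2\kappa$ for every step. In both cases the sites of $(x_i,x_{i+1})$ are empty in $\xi$, lie to the right of $v$ and to the left of $y$, and hence are not very deep.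

If $z=x_i$, the first bracket vanishes. The second vanishes if $i=r$. If $i<r$ we are in Case 2, and since $y$ is very deep and $g(y)\le g(x_{i+1})$,
\[
V(y)-V(x_{i+1})<g(x_{i+1})-H-\eta-\big(g(x_{i+1})-h_J\big)=h_J-H-\eta\le H .
\]

If $z>x_i$, then $x_i+1$ and $x_{i+1}-1$ belong to $(x_i,x_{i+1})$. From $V(x_i)\ge V(x_i+1)-\kappa\ge g(x_i+1)-H-\eta-\kappa$ and $V(z)\le g(x_i+1)$ we see that the first bracket is at most $H+\eta+\kappa$. If $i<r$, we are in Case 2 and
\[
V(x_{i+1})\ge V(x_{i+1}-1)-\kappa\ge g(x_{i+1}-1)-H-\eta-\kappa\ge g(y)-H-\eta-\kappa>V(y)-\kappa,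
\]
so the second bracket is at most $\kappa$. This proves the claim: every step $(\zeta,\zeta')$ in the stage of $\chi$ satisfies $\pi(\chi)\le e^{H+\eta+2\kappa}\pi(\zeta)$.

\emph{The path to $B$.} Concatenate the stages of $\xi,\Phi(\xi),\Phi^2(\xi),\dots$ until Case 1 occurs. Each application of $\Phi$ lowers the number of particles on shallow sites by one, and this number stays between $1$ and $n+1$. So there are at most $n+1\le L$ stages, and the path $\gamma_\xi$ has at most $L^2$ steps.

\emph{Congestion.} A configuration $\chi$ has at most $L^2$ preimages $\chi-y+v$ under $\Phi$, so by \eqref{eq:gain} their total weight is at most $L^2e^{-\eta}\pi(\chi)\le\frac12\pi(\chi)$; by induction $\sum_{\xi:\Phi^j(\xi)=\chi}\pi(\xi)\le2^{-j}\pi(\chi)$. A given step $(\zeta,\zeta')$ lies in the stage of at most $L^3$ configurations $\chi$. Hence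
\[
\sum_{\xi:\,(\zeta,\zeta')\in\gamma_\xi}\pi(\xi)\le\sum_{\chi}\sum_{j\ge0}2^{-j}\pi(\chi)\le2L^3e^{H+\eta+2\kappa}\pi(\zeta),
\]
the outer sum being over these $\chi$. If $f$ vanishes on $B$, the Cauchy--Schwarz inequality gives $f(\xi)^2\le L^2\sum_{(\zeta,\zeta')\in\gamma_\xi}(f(\zeta)-f(\zeta'))^2$, and with \eqref{eq:dir},
\[
\|f\|_{L^2(\pi)}^2\le2L^5e^{H+\eta+2\kappa}\sum_{\text{steps}}\pi(\zeta)\big(f(\zeta)-f(\zeta')\big)^2\le\Gamma\,\mathcal{E}(f,f).
\]

\emph{Conclusion.} The function $f_t(\xi)=\mathbf{P}_\xi(\tau_B>t)$ vanishes on $B$ and solves $\partial_tf_t=\mathcal{L}f_t$ outside $B$. So $\frac{d}{dt}\|f_t\|^2=-2\mathcal{E}(f_t,f_t)\le-\frac2\Gamma\|f_t\|^2$, hence $\|f_t\|\le e^{-t/\Gamma}$ and $f_t(\xi)\le\pi(\xi)^{-1/2}e^{-t/\Gamma}$. Use \eqref{eq:pimin}.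
\end{proof}

The hypothesis $h_J\le2H$ is used once, to bound the cost $h_J-H-\eta$ of sending a hole from the filling level through the bottom of the trap; this is the time to vacate the entrance in Example~\ref{ex:slope}. The prefactor $e^{\kappa L^2+L}$ multiplies the time scale $\Gamma$ only by a power of $L$, and we shall apply the lemma with $L$ polylogarithmic in $N$.

\subsection{A crude mixing bound}

For the box $U$, which has no deep trap by (E5), we need convergence to equilibrium, with no precision on the powers of the length. Recall that the spectral gap of a reversible chain is the largest $\mathrm{gap}$ with $\mathrm{gap}\cdot\mathrm{Var}_\pi(f)\le\mathcal{E}(f,f)$ for all $f$, and that $\|P_tf\|\le e^{-\mathrm{gap}\,t}\|f\|$ when $\pi(f)=0$. Applied to $f=\mathbf{1}_\xi/\pi(\xi)-1$, for which $P_tf=P_t(\xi,\cdot)/\pi-1$ by reversibility, this gives $\|P_t(\xi,\cdot)-\pi\|_{TV}\le\pi(\xi)^{-1/2}e^{-\mathrm{gap}\,t}$.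

\begin{lemma}\label{lem:crude}
Let $|J|=L$ and $h=\max\{V(y)-V(x):x\le y\text{ in }J\}$. For the process on $J$ with $m$ particles, from any initial state $\xi$,
\[
\|P_t(\xi,\cdot)-\pi_{J,m}\|_{TV}\le\exp\big(\kappa L^2+L-\alpha L^{-6}e^{-2h}t\big).
\]
\end{lemma}

\begin{proof}
We may assume $1\le m\le L-1$. We compare with an auxiliary chain that ignores the geometry. Let $w_x=e^{-V(x)}$, and let $\mathsf{K}$ be the kernel that removes a uniformly chosen particle and then adds a particle at an empty site $x$, the site just vacated included, with probability proportional to $w_x$. For $|C|=m-1$ and $a,b\notin C$, the product $\pi(C+a)\mathsf{K}(C+a,C+b)$ is $w_aw_b$ times a factor depending on $C$ only, so $\mathsf{K}$ is reversible for $\pi=\pi_{J,m}$.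

\emph{The chain $\mathsf{K}$ contracts.} Let $\mathrm{d}(\xi,\zeta)=\frac12|\xi\triangle\zeta|$. We couple one move from $\xi=C+a$ and from $\zeta=C+b$, $a\ne b$, say with $w_a\le w_b$. With probability $1/m$ remove $a$ and $b$ respectively and add the same site; the distance becomes $0$. Otherwise remove the same $c\in C$ from both. Let $F$ consist of $c$ and the sites of $J$ outside $C\cup\{a,b\}$, and let $w_F$ be its total weight. The first chain chooses in $F\cup\{b\}$ and the second in $F\cup\{a\}$. For each $y\in F$ let both add $y$ with probability $w_y/(w_F+w_b)\le w_y/(w_F+w_a)$; the distance stays $1$. On the remaining event the first chain adds $b$, giving $C-c+a+b$, and the second adds $a$ or some $y\in F$ with the residual law, giving $C-c+a+b$ or $C-c+b+y$; the distance is at most $1$. So the expected distance after the move is at most $1-1/m$.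

Let $\mathrm{Lip}(f)$ be the maximum of $|f(\xi)-f(\zeta)|$ over pairs at distance $1$. Two configurations at distance $j$ are joined by $j$ exchanges, so $|f(\xi)-f(\zeta)|\le\mathrm{Lip}(f)\,\mathrm{d}(\xi,\zeta)$ for all pairs, and the coupling gives $\mathrm{Lip}(\mathsf{K}f)\le(1-1/m)\mathrm{Lip}(f)$. Every nonconstant eigenfunction of $\mathsf{K}$ has $\mathrm{Lip}(f)>0$, hence eigenvalue at most $1-1/m$. Expanding in an orthonormal basis of eigenfunctions that contains the constant $1$, we get $\mathrm{Var}_\pi(f)\le m\langle f,(I-\mathsf{K})f\rangle_\pi$. By reversibility and $\mathsf{K}\le1$,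
\[
\mathrm{Var}_\pi(f)\le m\sum_{(\xi,x,y)}\pi(\xi)\big(f(\xi)-f(\xi-x+y)\big)^2,
\]
where the sum is over $x<y$ with $\xi(x)=1$, $\xi(y)=0$.

\emph{Comparison.} Join $\xi$ to $\xi-x+y$ by the shift path. In \eqref{eq:shift} we have $x_i\le z$ and $x_{i+1}\le y$, so each bracket is at most $h$ and $\pi(\xi)\le e^{2h}\pi(\zeta)$. The path has at most $L$ steps and each step serves at most $L^4$ triples. By Cauchy--Schwarz and \eqref{eq:dir}, $\mathrm{Var}_\pi(f)\le m\cdot L\cdot L^4e^{2h}\alpha^{-1}\mathcal{E}(f,f)$, so the gap is at least $\alpha L^{-6}e^{-2h}$. Conclude with \eqref{eq:pimin}.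
\end{proof}

\section{Deep sites and cells}\label{sec:cells}

A stage of the construction has a parameter $d\in[1,k]$, an upper bound for the number of particles still to be carried. Put
\[
H=H_d=\frac1\lambda\max\Big\{\frac{1+\theta}2\log N,\ \log\frac Nd+2\theta\log N\Big\},\qquad t_0=N^{b\theta}e^H,\qquad b=10+\frac4\lambda .
\]
The first term ensures $H\ge H_{\min}$, so that Lemma~\ref{lem:key}, (E3) and (E4) apply; the second makes deep sites much fewer than $d$. A site is \emph{deep} if $D(x)>H$, and a set is \emph{deep-free} if it contains no deep site. Let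
\begin{gather*}
S=\{x\in I_-:D(x)>H\},\qquad W=\sum_{x\in I_-}e^{D(x)\wedge H},\\
S'=\{x\in I_+:D'(x)>H\},\qquad W'=\sum_{x\in I_+}e^{D'(x)\wedge H}.
\end{gather*}
By (E2),
\begin{equation}\label{eq:SW}
|S|,|S'|\le N^{1+\theta}e^{-\lambda H}\le dN^{-\theta},\qquad W,W'\le N^{1+\theta}\max\big(1,e^{(1-\lambda)H}\big);
\end{equation}
for the second bound, $e^{D\wedge H}\le e^{\lambda D}$ if $\lambda\ge1$, and $e^{D\wedge H}\le e^{(1-\lambda)H}e^{\lambda D}$ if $\lambda<1$.

We cut $I_-$ into cells with three requirements: a cell with deep sites must be short enough for Lemma~\ref{lem:key}; both ends of each cell must be deep-free, so that particles can be handled one at a time there; and there must not be too many cells.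

\begin{lemma}\label{lem:cells}
The interval $I_-$ can be partitioned into consecutive intervals $C_i=[l_i,r_i]$, $1\le i\le M$, such that, with $n_i=|S\cap C_i|$:
\begin{itemize}
\item[(a)] $|C_i|\ge2\ell_*$, $n_i\le\ell$, and the first $\ell_*$ and the last $\ell_*$ sites of $C_i$ are deep-free;
\item[(b)] if $n_i\ge1$ then $|C_i|\le3K$, and if $n_i=0$ then $\sum_{x\in C_i}e^{D(x)}\le(1+3K)e^H$;
\item[(c)] $M\le2|S|+1+We^{-H}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $B_j=[(j-1)K+1,jK]$ for $1\le j\le j_0=\lfloor u/K\rfloor$; note $u\ge N/2-K_0\ge4K$. By (E3), removing from $B_j$ one interval of length $\ell$ leaves at most two deep-free intervals, one of which has length at least $(K-\ell)/2\ge2\ell_*$. So for each $2\le j\le j_0-1$ there is $r$ with $[r-\ell_*+1,r+\ell_*]\subset B_j$ deep-free. Cut $I_-$ just after each such $r$. The pieces, called basic cells, have length between $2\ell_*$ and $3K$, contain at most $\ell$ deep sites by (E3), and have deep-free margins of width $\ell_*$; for the margins at $1$ and at $u$ this follows from (E4), since $K_0+\ell_*\le3K$.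

Keep the basic cells that meet $S$. In each maximal run of consecutive deep-free basic cells, merge from left to right into groups, closing a group as soon as its weight $\sum e^{D(x)}$ is at least $e^H$. A basic deep-free cell has weight at most $3Ke^H$, so every group has weight at most $(1+3K)e^H$. This gives (a) and (b). At most $|S|$ basic cells meet $S$; there are at most $|S|+1$ runs, each with at most one unclosed group; and there are at most $We^{-H}$ closed groups.
\end{proof}

Let $Y_i$ be the first $\ell$ sites and $Z_i$ the last $\ell$ sites of $C_i$, its \emph{entrance} and \emph{exit}. Let $Y_U$ and $Y_U'$ be the first and last $\ell$ sites of $U$, and put $Y_{M+1}=Y_U$, $l_{M+1}=u+1$. By (E4), $Y_U$ is deep-free. See Figure~\ref{fig:layout}.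

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.8cm]
\fill[gray!40] (7,2.9) rectangle (7.4,3.1);
\fill[gray!40] (8.6,2.9) rectangle (9,3.1);
\draw[thick] (0,3)--(12,3);
\foreach \x in {0,7,9,12} \draw[thick] (\x,2.7)--(\x,3.3);
\foreach \x in {1.6,3,5.2,10.4} \draw (\x,2.85)--(\x,3.15);
\draw[dashed] (8,2.75)--(8,3.25);
\node[below] at (3.5,2.7) {$I_-$}; \node[below] at (8,2.7) {$U$}; \node[below] at (10.5,2.7) {$I_+$};
\node[above] at (7.25,3.25) {\small $Y_U$}; \node[above] at (8.75,3.25) {\small $Y_U'$};
\draw[->] (2,3.7)--node[above]{\small particles}(5,3.7);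
\draw[->] (11.5,3.7)--node[above]{\small holes}(9.7,3.7);
\fill[gray!15] (1,0.4) rectangle (4,0.6); \fill[gray!15] (7,0.4) rectangle (12,0.6);
\fill[gray!40] (1,0.4) rectangle (1.7,0.6); \fill[gray!40] (9.3,0.4) rectangle (10.7,0.6);
\draw[thick] (1,0.5)--(12,0.5);
\foreach \x in {1,10} \draw[thick] (\x,0.2)--(\x,0.8);
\foreach \x in {5.2,5.4,5.8} \fill (\x,0.5) circle (1.6pt);
\node[above] at (1.35,0.75) {\small $Y_i$}; \node[above] at (9.6,0.75) {\small $Z_i$}; \node[above] at (10.45,0.75) {\small $Y_{i+1}$};
\node[above] at (5.5,0.75) {\small $n_i$ deep sites};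
\node[below] at (5.5,0.2) {$C_i$};
\end{tikzpicture}
\caption{Top: the segment $[1,N]$. Particles are carried to the right through the cells of $I_-$ and enter the box $U$ at $Y_U$; holes are carried to the left through the cells of $I_+$ and enter $U$ at $Y_U'$. The dashed mark is the site $N-k$. Bottom: a cell $C_i$ of $I_-$ with its deep-free margins of width $\ell_*$ (light gray), its entrance $Y_i$, its exit $Z_i$ and the entrance $Y_{i+1}$ of the next cell, each of width $\ell$ (dark gray).}\label{fig:layout}
\end{figure}

All moves of the conveyor are instances of the following statement.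

\begin{proposition}\label{prop:cross}
Let $J=[a,b]$ be either \emph{(i)} a deep-free interval of length at most $\ell_*$, with $n=0$, or \emph{(ii)} $C_i$ or $C_i\setminus Y_i$, with $n=n_i$. Start the process on $J$ from any state with at least $n+1$ particles. Then with probability at least $1-N^{-10}$ there is a particle in $(b-\ell,b]$ at time $t_0$.
\end{proposition}

\begin{proof}
By inclusion (Lemma~\ref{lem:mono}) we may assume that there are exactly $n+1$ particles. Let $\tau_B$ be the first time at which $b$ is occupied. We first show $\mathbf{P}(\tau_B>t_0)\le N^{-11}$.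

If $n=0$, Lemma~\ref{lem:walk}(a) and Lemma~\ref{lem:cells}(b) give $\Sigma_J\le(\ell+1)\max(\ell_*,1+3K)e^H\le(\log N)^6e^H$, so $t_0/\Sigma_J\ge N^{b\theta}(\log N)^{-6}$, and the bound follows from Lemma~\ref{lem:walk}(a).

If $n\ge1$, then $L=|J|\le3K$. Apply Lemma~\ref{lem:key} with $\eta=\theta\log N$. Since $g(x)-V(x)\le D(x)$, we have $h_J\le2H_{\min}\le2H$ by (E2), and at most $|S\cap J|\le n$ sites have $g-V>H$. Also $n\le\ell\le L-1$ and $L^2N^{-\theta}\le\frac12$. Finally $t_0/\Gamma=\frac12\alpha e^{-2\kappa}L^{-5}N^{(b-1)\theta}\ge N^\theta$, while $\kappa L^2+L=O((\log N)^8)$, so the bound of the lemma is at most $N^{-11}$.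

On $\{\tau_B\le t_0\}$, start a single walk at $b$ at time $\tau_B$. It stays on an occupied site by Lemma~\ref{lem:mono}, and by the strong Markov property and Lemma~\ref{lem:walk}(b) it is in $(b-\ell,b]$ at time $t_0$ except with probability $N^{-11}$.
\end{proof}

\section{The conveyor}\label{sec:conv}

\subsection{The rule on particle counts}

A \emph{state} is a vector $c=(c_1,\dots,c_M)$; it stands for the configuration of $I_-$ in which $c_i$ particles are left-packed from $l_i$ in $C_i$. Let $s=s(c)=\max\{i:c_i\ge n_i+2\}$, with $s=0$ if there is no such $i$. The state is \emph{admissible} if all cells $C_i$ with $i<s$ are full, and \emph{exhausted} if $c_i\le n_i$ for all $i$. The cells up to $C_s$ form the supply; the cells to the right of it hold at most $n_i+1$ particles. In a \emph{round}, cell $i$ \emph{emits} ($e_i=1$) if $i=s\ge1$, or if $i>s$ and $c_i=n_i+1$; otherwise $e_i=0$. The new state is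
\[
c_i'=c_i-e_i+e_{i-1}\qquad(e_0=0).
\]
If $e_M=1$ the round is \emph{delivering}: one particle leaves $I_-$ and enters $U$.

\begin{example}
Let $M=3$ and $(n_1,n_2,n_3)=(0,1,0)$. Starting from three packed particles the states are
\[
(3,0,0)\to(2,1,0)\to(1,2,0)\to(0,2,1)\to(0,1,1)\to(0,1,0).
\]
The fourth and fifth rounds are delivering. One particle stays behind for the deep site of $C_2$.
\end{example}

\begin{lemma}\label{lem:rounds}
The packed configuration $[1,d_-]$, $d_-\le u$, is an admissible state, and rounds preserve admissibility. From $[1,d_-]$ the conveyor is exhausted after at most $d_-+M$ rounds, with at most $|S|$ particles left in $I_-$.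
\end{lemma}

\begin{proof}
In $[1,d_-]$ every cell to the left of a nonempty cell is full. Let $c$ be admissible. For $i>s$, either $c_i=n_i+1$ and $e_i=1$, or $c_i\le n_i$; in both cases $c'_i\le n_i+1$. So $s(c')\le s$, and the cells $i<s$ are unchanged, hence full. Thus $c'$ is admissible.

While $s\ge1$, the quantity $\sum_i(c_i-n_i-1)^+$, initially at most $d_-$, decreases by one in each round: $c'_s=c_s-1\ge n_s+1$, the terms $i<s$ are unchanged, and the terms $i>s$ remain $0$. Once $s=0$, let $i_0$ be the smallest index with $c_{i_0}=n_{i_0}+1$. Cells $i<i_0$ neither emit nor receive, and $C_{i_0}$ emits without receiving, so $i_0$ strictly increases in each round. An exhausted state has at most $\sum_in_i=|S|$ particles.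
\end{proof}

\subsection{Realization of a round by a schedule}

A round consists of $\ell+3$ periods of duration $t_0$, grouped in three phases; edges that are not mentioned are closed. For the counts to evolve deterministically, a handover from $C_i$ to $C_{i+1}$ must start with an empty entrance $Y_{i+1}$ and a nonempty exit $Z_i$. Phases 1 and 2 prepare this and use only edges inside $I_-$.

\medskip\noindent\emph{Phase 1: clearing the entrances} ($\ell+1$ periods). The particles of a cell $C_i$, $i>s$, are left-packed from $l_i$, and all of them must leave $Y_i$, while Proposition~\ref{prop:cross} moves only one. We therefore move them one at a time inside the deep-free margin, the first one furthest, and close the edge behind each. For $i>s$ and $1\le j\le n_i+1$, open $[l_i,w_j]$ in period $j$, where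
\[
w_j=l_i-1+(n_i+3-j)\ell\le l_i-1+\ell_* .
\]
We claim that at the end $Y_i$ is empty with probability at least $1-(n_i+1)N^{-10}$. By inclusion of left-packed states we may assume $c_i=n_i+1$. Let $\zeta_j$ be the configuration of $C_i$ with $m_j=n_i+2-j$ particles left-packed from $l_i$ and one particle at each site $w_{j'}-\ell+1$, $j'<j$; these sites are at least $w_{j-1}-\ell+1=w_j+1$. Thus $\zeta_1$ is the initial state, and $\zeta_j$ has exactly $m_j\ge1$ particles in $[l_i,w_j]$ for $j\le n_i+1$. From $\zeta_j$, by Proposition~\ref{prop:cross}(i), period $j$ ends with a particle in $(w_j-\ell,w_j]$, up to an error $N^{-10}$. Lemma~\ref{lem:lower}(b) on $[l_i,w_j]$ with $c=w_j-\ell+1=l_i+m_j\ell\ge l_i+m_j-1$ allows lowering to $\zeta_{j+1}$. All particles of $\zeta_{n_i+2}$ are at or to the right of $w_{n_i+1}-\ell+1=l_i+\ell$. A configuration above it has $\mathcal{N}_{l_i+\ell}=n_i+1$, so $Y_i$ is empty. This proves the claim. Lower each $C_i$, $i>s$, to $c_i$ particles left-packed from $l_i+\ell$.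

\medskip\noindent\emph{Phase 2: reaching the exits} (one period). For $i>s$ with $e_i=1$, open $C_i\setminus Y_i$, which holds $n_i+1$ particles. By Proposition~\ref{prop:cross}(ii), $Z_i$ is nonempty at the end, and since $r_i-\ell+1\ge l_i+\ell+n_i$ (as $|C_i|\ge2\ell_*$), Lemma~\ref{lem:lower}(b) allows lowering to $n_i$ particles left-packed from $l_i+\ell$ and one at $r_i-\ell+1$. For $i=s\ge1$: if $l_s+c_s-1\le r_s-\ell$, open $C_s$, which holds more than $n_s+1$ particles, and in the same way lower to $c_s-1$ particles left-packed from $l_s$ and one at $r_s-\ell+1$; otherwise the packed state already has a particle in $Z_s$ and $C_s$ stays closed. In the reference configuration $Z_i$ is now nonempty for every emitting $i$, and $Y_i$ is empty for $s<i\le M$.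

\medskip\noindent\emph{Phase 3: handover} (one period). If the round is delivering, we require that $Y_U$ be empty in the reference configuration at this time. For each emitting $i$ open $Z_i\cup Y_{i+1}$. These intervals are pairwise disjoint, deep-free and of length $2\ell\le\ell_*$. Each holds $m$ particles with $1\le m\le\ell$, as they all start in $Z_i$. By Proposition~\ref{prop:cross}(i) some particle is in $Y_{i+1}$ at the end, and Lemma~\ref{lem:lower}(b) with $a=r_i-\ell+1$ and $c=l_{i+1}=a+\ell$ allows lowering to one particle at $l_{i+1}$ and $m-1$ in $Z_i$. Now $C_i$ holds $c_i-e_i+e_{i-1}$ particles. Lower each cell to left-packed.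

\medskip
Each cell accounts for at most $\ell+3$ applications of Proposition~\ref{prop:cross}. We have proved:

\begin{proposition}\label{prop:round}
A round lasts $(\ell+3)t_0$ and takes the admissible state $c$ to $c'$ with error at most $(\ell+3)MN^{-10}$. If it is delivering, it needs $Y_U$ empty in the reference configuration before Phase 3, and it puts a particle at $u+1$.
\end{proposition}

Which rounds are delivering is known in advance, and between two rounds the conveyor may be frozen by closing all its edges.

\subsection{The conveyor for holes}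

Suppose $I_+\ne\emptyset$. Then $k\ge N^\theta$, $k_U=K_0$ and $|I_+|=k-K_0\ge N^\theta/2\ge4K$. The mirror of Section~\ref{sec:mirror} maps $I_+$ to $[1,k-K_0]$, maps $Y'_U$ to the $\ell$ sites that follow, and turns $D'$ into the depth of $\hat V$. Lemma~\ref{lem:cells} and Propositions~\ref{prop:cross} and \ref{prop:round} used the lower bound $4K$ on the length, (E1), the bound $D\le 2H_{\min}$, (E3), and (E4) within distance $K_0+\ell_*$ of the two ends. All these hold for $\hat V$: (E1) is invariant under the mirror, (E2)--(E4) are stated for $D'$ as well, and the two ends of $I_+$ are $N$ and a site at distance $K_0+1$ from $N-k$, so that the margins lie within distance $3K$ of $N$ or $N-k$. We obtain a second conveyor, on $I_+$, with $M'\le2|S'|+1+W'e^{-H}$ cells. It starts from $d_+$ holes packed at the right end, delivers holes into $Y'_U$ provided that $Y'_U$ is full before Phase 3, and is exhausted after at most $d_++M'$ rounds with at most $|S'|$ holes left. Its lowerings are lowerings for $\preceq$. If $I_+=\emptyset$ put $M'=W'=0$.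

\section{Stages and proof of Theorem~\ref{thm:main}}\label{sec:stages}

\subsection{The interface box}

The box $U$ has to make room for each delivery. Its own equilibrium does this, since it pushes the particles to the right end.

\begin{lemma}\label{lem:U}
Run the process on $U$ for a time $t\ge N^{b\theta}$ from any state with $m\le k_U$ particles.
\begin{itemize}
\item[(a)] With probability at least $1-N^{-10}$, at time $t$ the set $Y_U$ is empty and, if $m=k_U=K_0$, the set $Y_U'$ is full.
\item[(b)] If $m=k_U$, then at time $t$ the particles occupy the last $k_U$ sites of $U$ with probability at least $(\log N)^{-1}-N^{-11}$.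
\end{itemize}
\end{lemma}

\begin{proof}
Let first $m=k_U$ and $\pi=\pi_{U,k_U}$. Lemma~\ref{lem:crude} with $L\le2N^\theta$ and, by (E5), $e^{-2h}\ge N^{-4\theta/\lambda}$ bounds the distance to $\pi$ at time $t$ by $\exp(4\kappa N^{2\theta}+2N^\theta-2^{-6}\alpha N^{4\theta})\le N^{-11}$, because $b-6-4/\lambda=4$.

(a) The box consists of the $K_0$ sites $[u+1,N-k]$ followed by $k_U$ sites. If $x\in Y_U$ is occupied, one of the last $k_U$ sites, $y$, is empty. If $k_U=K_0$ and $y\in Y'_U$ is empty, one of the first $K_0$ sites, $x$, is occupied. In both cases $y-x\ge K_0-\ell\ge\ell$, so \eqref{eq:swap} and (E1) bound the $\pi$-probability of the bad event by $4N^{2\theta}e^{-c_0(K_0-\ell)}\le N^{-12}$. For $m<k_U$, add particles to the initial state and use inclusion.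

(b) Describe a configuration by the set $X$ of occupied sites in $[u+1,N-k]$ and the set $Y$ of empty sites of $U$ to the right of $N-k$; then $|X|=|Y|$, and its weight relative to the right-packed configuration is $\prod_{x\in X}a_x\prod_{y\in Y}a'_y$ with $a_x=e^{V(N-k)-V(x)}$, $a'_y=e^{V(y)-V(N-k)}$. The sum over all $X,Y$ is at most $\prod_x(1+a_x)\prod_y(1+a'_y)\le\exp(\sum a_x+\sum a'_y)\le\log N$ by (E6). So the right-packed configuration has $\pi$-probability at least $1/\log N$.
\end{proof}

The probability in (b) cannot be close to $1$: moving the leftmost particle of the right-packed configuration one step to the left changes the weight by a factor at least $e^{-\kappa}$. This is why Lemma~\ref{lem:reduce} is stated for small $\varpi$.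

\subsection{The schedule}

For $0\le m\le k_U$ let $\Theta(d_-,m,d_+)\in\Omega_{N,k}$ be the configuration with particles on $[1,d_-]$ in $I_-$, with $m$ particles left-packed in $U$, and with $I_+$ full except for $d_+$ holes at its right end. Since $|I_+|=k-k_U$, counting particles gives
\begin{equation}\label{eq:count}
d_-=d_++(k_U-m),
\end{equation}
and the same identity holds for the number of particles in $I_-$, of particles in $U$ and of holes in $I_+$ in any configuration. The starting point is
\[
\xi_{\min}=\Theta\big(\min(k,u),(k-u)^+,|I_+|\big).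
\]
Here $k\le N/2$ is used: it gives $[1,k]\cap I_+=\emptyset$ and $k-u=2k-N+K_0\le K_0$, and if $k>u$ then $k\ge N^\theta$, so $k_U=K_0\ge k-u$.

\medskip\noindent\emph{Loading $U$.} The first stage has $d=k$ and begins as follows. Let $(d_-,m,d_+)$ be the parameters of $\xi_{\min}$. Run the left conveyor until it has delivered $k_U-m$ particles. In each delivering round open also $U$ during Phase 2; by Lemma~\ref{lem:U}(a), $Y_U$ is then empty, and we lower $U$ to left-packed from $u+\ell+1$ before Phase 3 and to left-packed from $u+1$ after Phase 3. By Lemma~\ref{lem:rounds} the conveyor can deliver at least $d_--|S|$ particles, and by \eqref{eq:count} this is enough if $d_+\ge|S|$. If $k\ge N^\theta$, then $d_+=k-K_0\ge k/2\ge kN^{-\theta}\ge|S|$ by \eqref{eq:SW}. If $k<N^\theta$, then $|S|\le kN^{-\theta}<1$, so $|S|=0=d_+$; in this case all $k$ particles are now in $U$ and we go directly to the last step.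

\medskip\noindent\emph{Pairing particles with holes.} Let $k\ge N^\theta$; then $U$ holds $k_U=K_0$ particles. Repeat the following, and stop as soon as one of the two conveyors is exhausted. Run the left conveyor until its next round is delivering, and freeze it. Run the right conveyor until its next round is delivering, and freeze it. Then perform one round of both simultaneously, with $U$ open during Phase 2. By Lemma~\ref{lem:U}(a), before Phase 3 the set $Y_U$ is empty and $Y'_U$ is full; lower $U$ to the configuration with these two properties and the other $K_0-\ell$ particles left-packed from $u+\ell+1$. In Phase 3 the box receives one particle in $Y_U$ and one hole in $Y'_U$, so it again holds $K_0$ particles; lower it to left-packed.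

When the procedure stops, \eqref{eq:count} with $m=k_U$ shows that the number $d'$ of particles in $I_-$ equals the number of holes in $I_+$. One conveyor is exhausted, so $d'\le\max(|S|,|S'|)\le dN^{-\theta}$. Lower to $\Theta(d',k_U,d')$. This ends the stage.

\medskip\noindent\emph{Later stages.} From $\Theta(d,k_U,d)$ with $d\ge1$, build the cells for the level $H_d$ and run the pairing procedure. It ends at $\Theta(d',k_U,d')$ with $d'\le dN^{-\theta}$. After $j$ stages at most $kN^{-j\theta}$ particles remain in $I_-$, so after at most $\lceil1/\theta\rceil$ stages we are at $\Theta(0,k_U,0)$.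

\medskip\noindent\emph{Last step.} Open $U$ for time $N^{b\theta}$. By Lemma~\ref{lem:U}(b), from $\Theta(0,k_U,0)$ this leads to $\xi_{\max}$ with probability at least $(\log N)^{-1}-N^{-11}$.

\subsection{Error and duration}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In a stage with parameter $d$, each conveyor starts with at most $d$ particles or holes, so by Lemma~\ref{lem:rounds} the stage has at most $2d+M+M'\le2N$ rounds. By Proposition~\ref{prop:round} and Lemma~\ref{lem:U}(a), a round has error at most $(\ell+3)(M+M')N^{-10}+N^{-10}\le N^{-8}$. There are at most $N^2$ rounds in all, so the schedule before the last step takes $\xi_{\min}$ to $\Theta(0,k_U,0)$ with error at most $N^{-6}$. Let $T$ be the total duration. The indicator of $\{\xi_{\max}\}$ is increasing, so Lemma~\ref{lem:censor} and monotonicity give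
\[
P_T(\xi_{\min},\xi_{\max})\ge(1-N^{-6})\Big(\frac1{\log N}-N^{-11}\Big)\ge\frac1{2\log N},
\]
and by Lemma~\ref{lem:reduce},
\begin{equation}\label{eq:final}
t_{\rm mix}^{N,k,\omega}(\varepsilon)\le T\,\lceil2\log N\,\log(1/\varepsilon)\rceil .
\end{equation}

It remains to bound $T$. Let $\Lambda=\max(N,N^{1/\lambda},kN^{1/(2\lambda)})$. By Lemma~\ref{lem:cells}(c), its mirror and \eqref{eq:SW}, for $d\ge1$,
\[
2d+M+M'\le2d+2|S|+2|S'|+2+(W+W')e^{-H_d}\le8d+(W+W')e^{-H_d},
\]
so the stage lasts at most $(\ell+3)N^{b\theta}(8de^{H_d}+W+W')$. By the definition of $H_d$,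
\[
de^{H_d}=\max\Big\{dN^{\frac{1+\theta}{2\lambda}},\ d^{1-\frac1\lambda}N^{\frac{1+2\theta}\lambda}\Big\}.
\]
The first term is at most $kN^{1/(2\lambda)}N^{\theta/(2\lambda)}$. In the second, $d^{1-1/\lambda}N^{1/\lambda}$ is at most $N$ if $\lambda\ge1$ (as $d\le N$) and at most $N^{1/\lambda}$ if $\lambda<1$ (as $d\ge1$). Hence $de^{H_d}\le N^{2\theta/\lambda}\Lambda$. If $\lambda\ge1$, \eqref{eq:SW} gives $W,W'\le N^{1+\theta}$. If $\lambda<1$, then $H_d\le\frac{1+2\theta}\lambda\log N$ gives $W,W'\le N^{1+\theta+(1-\lambda)(1+2\theta)/\lambda}\le N^{(1+2\theta)/\lambda}$. In both cases $W,W'\le N^{(1+2/\lambda)\theta}\Lambda$. Summing over the stages and the last step,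
\[
T\le10\lceil1/\theta\rceil(\ell+3)N^{(b+1+2/\lambda)\theta}\Lambda+N^{b\theta}\le N^{(12+6/\lambda)\theta}\Lambda .
\]
By \eqref{eq:final}, $t_{\rm mix}^{N,k,\omega}(\varepsilon)\le N^{(13+6/\lambda)\theta}\Lambda$ on the event of Lemma~\ref{lem:env}. Choose $\theta\in(0,1)$ with $(13+6/\lambda)\theta\le\delta$.
\end{proof}

\section{Other densities and lower bounds}\label{sec:more}

We prove Theorem~\ref{thm:more}. Part (iii) for $k_N=N^{o(1)}$ is not covered by \eqref{eq:known}, so we first establish the two one-particle lower bounds described in Section~\ref{sec:heur}. Both rest on the position of the leftmost particle. Recall that $\max_\xi\|P_t(\xi,\cdot)-\pi\|_{TV}$ is nonincreasing in $t$, so it suffices to show that it exceeds $\varepsilon$ at the given time.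

\begin{lemma}\label{lem:lower-bounds}
Assume uniform ellipticity and $\mathbb{E}\log\rho_1<0$, and let $1\le k_N\le N/2$ and $\varepsilon\in(0,1)$.
\begin{itemize}
\item[(a)] W.h.p.\ $t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\ge N/8$.
\item[(b)] If $\operatorname{ess\,inf}\omega_1<\frac12$, $\lambda=\lambda_{\mathbb{P}}$ and $\delta\in(0,\frac13)$, then w.h.p.\ $t_{\rm mix}^{N,k_N,\omega}(\varepsilon)\ge N^{(1-3\delta)/\lambda}$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $\varphi'(0)<0$ there is a $\lambda'>0$ with $\mathbb{E}[\rho_1^{\lambda'}]\le1$, so (E1) holds w.h.p.\ with some $c_0>0$. Let $G$ be the event that some site $x\le N/4$ is occupied. On $G$ one of the last $k$ sites, $y>N/2$, is empty, so \eqref{eq:swap} and (E1) give $\pi^{N,k,\omega}(G)\le N^2e^{-c_0N/4}\to0$. It suffices to find a starting state from which $G$ holds at the given time with probability tending to $1$.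

(a) From $\xi_{\min}$ the leftmost particle starts at $1$ and jumps right at rate at most $1$. The number of its right jumps up to time $N/8$ is dominated by a Poisson variable of mean $N/8$, which is below $N/4-1$ with probability tending to $1$.

(b) We first find a deep trap. By convexity, $a=\varphi'(\lambda)\ge-\varphi(\lambda/2)/(\lambda/2)>0$. Let $\mathcal{S}_m=\sum_{j=1}^m\log\rho_j$. We need the lower bound of Cram\'er's theorem, which follows from a change of measure: since $\mathbb{E}[\rho_1^\lambda]=1$, the density $e^{\lambda\mathcal{S}_m}$ defines a probability $\tilde{\mathbb{P}}$ under which the $\log\rho_j$, $j\le m$, are i.i.d., bounded, with mean $a$. By the law of large numbers, for $m$ large,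
\[
\mathbb{P}\big(\mathcal{S}_m>(1-\tfrac\delta2)am\big)\ge\tilde{\mathbb{E}}\big[e^{-\lambda\mathcal{S}_m};\,|\mathcal{S}_m-am|<\tfrac\delta2am\big]\ge\tfrac12e^{-\lambda(1+\delta/2)am}.
\]
Take $m=\lceil(1-\delta)\log N/(\lambda a)\rceil$. As $(1-\delta)(1+\frac\delta2)<1-\frac\delta2$, the right side is at least $N^{-1+\delta/2}$ for large $N$. The interval $[N/8,N/4]$ contains at least $N/(10m)$ disjoint blocks $(x,x+m]$, and by independence the probability that none has $\sum_{j\in(x,x+m]}\log\rho_j>(1-\frac\delta2)am$ is at most $\exp(-N^{\delta/2}/(10m))\to0$. As $(1-\frac\delta2)(1-\delta)>1-2\delta$, \eqref{eq:V} shows that w.h.p.\ there are $x_*<y_*\le N/4$ with $V(y_*)-V(x_*)\ge\frac{1-2\delta}\lambda\log N$.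

Start with one particle at $x_*$ and the others on $[N-k+2,N]$. By Lemma~\ref{lem:mono} the single walk $X$ on $[1,N]$ started at $x_*$ stays on an occupied site, so $G$ holds at time $t$ if $\tau_{y_*}>t$. The total jump rate of $X$ is at most $1$, so after $\tau_{y_*}$ it stays at $y_*$ for one unit of time with probability at least $e^{-1}$; and by reversibility $\mathbf{P}_{x_*}(X_s=y_*)\le e^{-(V(y_*)-V(x_*))}$. Hence
\[
e^{-1}\mathbf{P}(\tau_{y_*}\le t)\le\int_0^{t+1}\mathbf{P}_{x_*}(X_s=y_*)\,ds\le(t+1)N^{-(1-2\delta)/\lambda},
\]
which tends to $0$ for $t=N^{(1-3\delta)/\lambda}$.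
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(i) For those $N$ with $k_N>N/2$ apply the mirror, a bijection of state spaces that carries one process to the other and so preserves the mixing time; the number of particles becomes $N-k_N<N/2$. For $x\le y$ we have $\hat V(y)-\hat V(x)=V(N+1-x)-V(N+1-y)$, which satisfies \eqref{eq:moment} and is a function of $\hat\omega_x,\dots,\hat\omega_y$, where the $\hat\omega_x=\omega_{N+1-x}$ are i.i.d. So Lemma~\ref{lem:env} holds for $\hat V$ with $N-k_N$ particles, and Sections~\ref{sec:local}--\ref{sec:stages} use only (E1)--(E6) and the bounds on the rates.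

(ii) Here $\rho_1\le1$ almost surely, so $\mathbb{E}[\rho_1^{\lambda'}]\le1$ for every $\lambda'>0$. Part (i) with $\lambda'=\max(1,1/\delta)$ and $\delta/2$ in place of $\delta$ gives the bound $N^{\delta/2}\cdot N\cdot N^{1/(2\lambda')}\le N^{1+\delta}$. The lower bound is Lemma~\ref{lem:lower-bounds}(a).

(iii) By Theorem~\ref{thm:main}, for each $\delta>0$ the displayed difference is at most $\delta$ w.h.p. Suppose that for some $\delta>0$ the probability that it is below $-\delta$ does not tend to $0$. Then there is a subsequence along which this probability stays bounded away from $0$ and $\log k_N/\log N\to\beta\in[0,1]$. If $\beta>0$, redefine $k_N=\min(\lfloor N/2\rfloor,\lceil N^\beta\rceil)$ outside the subsequence; the lower bound in \eqref{eq:known} applies to the new sequence and gives a contradiction. If $\beta=0$, the maximum in the display tends to $\max(1,1/\lambda)$ along the subsequence, and Lemma~\ref{lem:lower-bounds} gives a contradiction.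

(iv) The schedule and $T$ do not depend on $\varepsilon$, and in \eqref{eq:final} the factor $\lceil2\log N\log(1/\varepsilon_N)\rceil$ is $N^{o(1)}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Mixing Time Of ASEP In A Random Environment},
\texttt{https://github.com/shjyang/shjyang.github.io}.

\end{thebibliography}
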